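# Characters orthogonal to slaloms: an uncountable $\gamma_G$-set in a model where every $\gamma$-set is countable

## 1. An $\omega_1$-sequence of characters on $\bigoplus_\omega\mathbb Z/2$

We begin by building a set $X$ of characters. What it is for is explained in Section 2. In this section we work in a universe $V$ satisfying CH.

Write $\mathbb T=\mathbb R/\mathbb Z$, and for $t\in\mathbb T$ let $\|t\|$ be the distance from a representative of $t$ to the nearest integer. For an Abelian group $G$, the dual $\widehat G=\mathrm{Hom}(G,\mathbb T)$ carries the topology inherited from the product $\mathbb T^G$. Its elements are called characters.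

**Step 1: the group and its dual.** This step fixes coordinates in which a character is just a sequence of vectors. Put
$$d_m=(m+1)^3\,2^m+1,\qquad V_m=\mathbb F_2^{d_m},\qquad G=\bigoplus_{m\in\omega}V_m\cong\bigoplus_\omega\mathbb Z/2 ,$$
with the standard dot product on each $V_m$. Every $g\in G$ satisfies $2g=0$, so a character of $G$ takes values in $\{0,\tfrac12\}\cong\mathbb F_2$. A homomorphism $V_m\to\mathbb F_2$ is the dot product with a unique vector of $V_m$, and a homomorphism on a direct sum is an arbitrary choice of homomorphisms on the summands. Hence $\widehat G=\prod_mV_m$ through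
$$x(a)=\sum_m x(m)\cdot a(m)\in\mathbb F_2\cong\{0,\tfrac12\}\subseteq\mathbb T, \tag{1}$$
a finite sum because $a\in G$ has finite support.

**Step 2: slaloms and bookkeeping.** This step lists everything that our characters must react to. A slalom is a function $\sigma$ on $\omega$ with
$$\sigma(m)\subseteq (V_m)^{m+1},\qquad |\sigma(m)|\le 2^m\qquad\text{for all }m.$$
So $\sigma(m)$ is a short list of $(m+1)$-tuples of vectors of $V_m$. For example, if $a_0,a_1,\dots$ are elements of $G$, then $\sigma(m)=\{(a_0(m),\dots,a_m(m))\}$ is a slalom with one tuple at each level. One should think of a slalom as a list of at most $2^m$ guesses, at each level $m$, for the $m$-th coordinates of the first $m+1$ terms of a sequence in $G$.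

There are $2^{\aleph_0}=\aleph_1$ slaloms, and $|\prod_mV_m|=\aleph_1$. Let $\langle\sigma_\gamma:\gamma<\omega_1\rangle$ enumerate all slaloms and $\langle t^\beta:\beta<\omega_1\rangle$ enumerate $\prod_mV_m$. For $0<\delta<\omega_1$ fix a surjection $e_\delta:\omega\to\delta$. For $0<\beta<\omega_1$ fix an enumeration $\langle\delta^\beta_l:l\in\omega\rangle$, repetitions allowed, of $\{\delta:0<\delta\le\beta\}$, and for $0<\delta\le\beta$ put
$$m_0(\beta,\delta)=\min\{l:\delta^\beta_l=\delta\}.$$

**Step 3: the characters $x_\beta$.** This step makes $x_\beta$ orthogonal to the guesses of all slaloms with index below $\beta$, brought in gradually along the coordinates, while also making it differ from $t^\beta$ everywhere. For $0<\beta<\omega_1$ and $m\in\omega$ choose $x_\beta(m)\in V_m$ such that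
$$x_\beta(m)\cdot v_n=0\quad\text{whenever } l,i\le m,\ (v_0,\dots,v_m)\in\sigma_{e_{\delta^\beta_l}(i)}(m),\ n\le m; \tag{2}$$
$$x_\beta(m)\ne t^\beta(m). \tag{3}$$
For $\beta=0$ require only (3).

This is possible. In (2) there are $(m+1)^2$ pairs $(l,i)$, for each pair at most $2^m$ tuples, and for each tuple $m+1$ vectors. So (2) is a system of at most $(m+1)^3\,2^m=d_m-1$ homogeneous linear equations in $d_m$ unknowns over $\mathbb F_2$. Its solution space has dimension at least $1$, hence contains at least two vectors, and one of them differs from $t^\beta(m)$.

Here is the smallest instance. For $m=0$ we have $V_0=\mathbb F_2^2$ and one equation at most. If the guess is $v_0=(1,1)$, the solutions are $(0,0)$ and $(1,1)$; if moreover $t^\beta(0)=(0,0)$, we must take $x_\beta(0)=(1,1)$. For the bookkeeping, take $\beta=2$, with $\delta^2_0=1$ and $\delta^2_l=2$ for $l\ge1$, with $e_1$ constantly $0$, and with $e_2(0)=0$, $e_2(i)=1$ for $i\ge1$. At level $m=1$ the pairs $(l,i)=(0,0),(0,1),(1,0)$ call on $\sigma_0$ and the pair $(1,1)$ calls on $\sigma_1$. So $x_2(1)\in\mathbb F_2^{17}$ is orthogonal to at most $2\cdot2\cdot2=8$ vectors. Here $m_0(2,1)=0$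 and $m_0(2,2)=1$.

The form in which (2) will be used is obtained by taking $l=m_0(\beta,\delta)$. Let $0<\delta\le\beta<\omega_1$. Then
$$m\ge m_0(\beta,\delta),\ \ i,n\le m,\ \ (v_0,\dots,v_m)\in\sigma_{e_\delta(i)}(m)\ \Longrightarrow\ x_\beta(m)\cdot v_n=0. \tag{4}$$

**Step 4: the set $X$.** We add a countable set of simple characters. Let $E=\bigoplus_mV_m\subseteq\prod_m V_m=\widehat G$ be the countable set of finitely supported characters, and
$$X=E\cup\{x_\beta:\beta<\omega_1\},\qquad X_\delta=E\cup\{x_\beta:\beta<\delta\}\quad(\delta<\omega_1).$$
Each $X_\delta$ is countable. The set $X$ is uncountable: suppose $\{x_\beta:\beta<\omega_1\}=\{y_m:m\in\omega\}$. Define $t(m)=y_m(m)$ and choose $\beta$ with $t=t^\beta$. Then $x_\beta=y_m$ for some $m$, so $x_\beta(m)=y_m(m)=t^\beta(m)$, against (3).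

## 2. $\gamma$-sets, $\gamma_G$-sets, and what $X$ decides

**Definition ($\gamma$-set).** Let $X$ be a set of reals. A family $\mathcal U$ of subsets of $X$ is an $\omega$-cover of $X$ if $X\notin\mathcal U$ and every finite subset of $X$ is contained in some member of $\mathcal U$. A family is a $\gamma$-cover of $X$ if it is infinite and every point of $X$ belongs to all but finitely many of its members. $X$ is a $\gamma$-set if every open $\omega$-cover of $X$ contains a countable subfamily which is a $\gamma$-cover of $X$.

For example, every countable set $X$ is a $\gamma$-set. If $X$ is finite, it has no $\omega$-cover at all, since a member containing $X$ would equal $X$. If $X=\{x_0,x_1,\dots\}$ is infinite and $\mathcal U$ is an open $\omega$-cover, pick $U_n\in\mathcal U$ containing $x_0,\dots,x_n$. Were $\{U_n:n\in\omega\}$ finite, one set $U$ would equal $U_n$ for infinitely many $n$ and so be all of $X$, which is excluded. So $\{U_n:n\in\omega\}$ is infinite, and each $x_i$ lies in $U_n$ for all $n\ge i$. The definition is purely topological, so it also makes sense for subspaces of $\widehat G$, and it is invariant under homeomorphism.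

**Definition ($\gamma_G$-set).** Let $G$ be a countably infinite Abelian group, and let $X\subseteq\widehat G$ separate the points of $G$: for every $g\in G\setminus\{0\}$ there is $x\in X$ with $x(g)\ne0$. For $a\in G$ and an integer $m>0$ put $U_a^m=\{x\in X:\|x(a)\|<1/m\}$. Say that $A\subseteq G\setminus\{0\}$ clusters at $0$ over $X$ if for every integer $m>0$ and every finite $F\subseteq X$ there is $a\in A$ with $F\subseteq U_a^m$. Then $X$ is a $\gamma_G$-set if for every $A\subseteq G\setminus\{0\}$ that clusters at $0$ over $X$ there is an infinite $B\subseteq A$ such that for every integer $m>0$ and every $x\in X$ we have $x\in U_b^m$ for all but finitely many $b\in B$.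

In topological language, give $G$ the coarsest group topology making all $x\in X$ continuous; the sets $\{a:\|x(a)\|<1/m\text{ for }x\in F\}$ are basic neighborhoods of $0$. The hypothesis on $A$ says that $0$ is in the closure of $A$, and the conclusion says that the elements of $B$ form a sequence converging to $0$.

The question, taken from "Precompact Fréchet topologies on Abelian groups", is the following: is it consistent with ZFC that every $\gamma$-set is countable but there is an uncountable $\gamma_G$-set for some group $G$? The answer is yes. The set $X$ of Section 1 is the uncountable $\gamma_G$-set. It is built in a ground model and must keep the defining property in a forcing extension where all $\gamma$-sets are countable.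

The following observation ends every verification below.

**Observation 1.** Let $X\subseteq\widehat G$ separate points, $A\subseteq G\setminus\{0\}$, and let $b_k\in A$ $(k\in\omega)$ satisfy $x(b_k)\to0$ for every $x\in X$. Then $B=\{b_k:k\in\omega\}$ is infinite and is as required in the definition of a $\gamma_G$-set.

*Proof.* If $B$ were finite, some $b\in B$ would equal $b_k$ for infinitely many $k$. Then $\|x(b)\|$ is a constant subsequence of a null sequence, so $x(b)=0$ for all $x\in X$, although $b\ne0$. This contradicts separation of points. Given $m>0$ and $x\in X$, only finitely many $k$ have $\|x(b_k)\|\ge1/m$, so only finitely many $b\in B$ have $x\notin U_b^m$. $\square$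

For the group $G$ of Section 1 everything simplifies, because characters take only the values $0$ and $\tfrac12$. For $m\ge2$, $\|x(a)\|<1/m$ holds exactly when $x(a)=0$, and for $m=1$ it always holds. So $A$ clusters at $0$ over $X$ if and only if every finite $F\subseteq X$ is annihilated by some $a\in A$ (meaning $x(a)=0$ for all $x\in F$), and $x(b_k)\to0$ means $x(b_k)=0$ for all but finitely many $k$.

## 3. Test cases: countable sets, the whole dual, and $\gamma$-sets inside $\widehat G$

**Countable $X$.** Let $X=\{u_l:l\in\omega\}$ separate points, repetitions allowed, and let $A$ cluster at $0$ over $X$. Choose $a_n\in A$ with $\|u_l(a_n)\|<1/(n+1)$ for $l<n$. Then $u_l(a_n)\to0$ for each $l$, and Observation 1 applies. So every countable (in particular every finite) point-separating $X$ is a $\gamma_G$-set.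

Take $X=E$ in the notation of Section 1. A character supported at $\{m\}$ with value $v$ sends $a$ to $v\cdot a(m)$, so $a$ is annihilated by all characters supported at $\{m\}$ exactly when $a(m)=0$. Thus $E$ separates the points of $G$, and hence so does $X\supseteq E$. Moreover, $A$ clusters at $0$ over $E$ exactly when, for each $n$, it contains some $a$ with $a(m)=0$ for all $m<n$.

**The whole dual.** For $G=\bigoplus_\omega\mathbb Z/2$, the set $\widehat G$ is not a $\gamma_G$-set. Let $A=G\setminus\{0\}$. For finite $F\subseteq\widehat G$, the group $\bigcap_{x\in F}\ker x$ has index at most $2^{|F|}$ in $G$, so it contains a nonzero $a$; hence $A$ clusters at $0$. Let $B\subseteq A$ be infinite. Finite subsets of $G$ span finite subgroups, so $B$ contains an infinite linearly independent set $\{c_i:i\in\omega\}$. Extend it to a basis and let $x$ be a character with $x(c_i)=\tfrac12$ for all $i$. Then $x\notin U_{c_i}^2$ for all $i$, so $B$ is not as required. An uncountable $\gamma_G$-set must therefore be chosen with care.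

**$\gamma$-sets inside $\widehat G$.** The next lemma is a device that exploits the $\gamma$-property by deleting one point from each set.

**Lemma 1.** Let $X$ be an infinite $\gamma$-set and let $z_n\in X$ $(n\ge1)$ be distinct. For $n\ge 1$ let $\mathcal U_n$ be a family of open subsets of $X$ none of which contains $z_n$. Suppose every finite $F\subseteq X$ is contained in a member of $\bigcup_n\mathcal U_n$. Then there are $n_0<n_1<\cdots$ and $V_j\in\mathcal U_{n_j}$ such that every point of $X$ lies in all but finitely many of the $V_j$.

*Proof.* The family $\mathcal U=\bigcup_n\mathcal U_n$ consists of open sets and has no member equal to $X$, so it is an open $\omega$-cover. Let $\mathcal V\subseteq\mathcal U$ be a countable $\gamma$-cover. Each $\mathcal V\cap\mathcal U_n$ is finite, because $z_n$ lies in all but finitely many members of $\mathcal V$ and in no member of $\mathcal U_n$. Since $\mathcal V$ is infinite, given $V_0,\dots,V_{j-1}$ we can choose $V_j\in\mathcal V\setminus\bigcup_{n\le n_{j-1}}\mathcal U_n$ (for $j=0$, any $V_0\in\mathcal V$). It belongs to $\mathcal U_{n_j}$ for some $n_j>n_{j-1}$ and differs from all earlier $V_i\in\mathcal U_{n_i}$.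 As the $V_j$ are distinct members of $\mathcal V$, each point lies in all but finitely many of them. $\square$

**Observation 2.** If $X\subseteq\widehat G$ separates points and is a $\gamma$-set, then $X$ is a $\gamma_G$-set.

*Proof.* Finite $X$ was treated above, so let $X$ be infinite, let $z_n\in X$ $(n\ge1)$ be distinct, and let $A$ cluster at $0$ over $X$. Put $\mathcal U_n=\{U_a^n\setminus\{z_n\}:a\in A\}$. These sets are open, because $x\mapsto x(a)$ is continuous. For a finite $F$ choose $n$ with $z_n\notin F$ and $a\in A$ with $F\subseteq U_a^n$; then $F\subseteq U_a^n\setminus\{z_n\}$. Lemma 1 gives $V_j=U_{a_j}^{n_j}\setminus\{z_{n_j}\}$ with $n_0<n_1<\cdots$. For each $x\in X$ we have $\|x(a_j)\|<1/n_j$ for all but finitely many $j$, so $x(a_j)\to0$. Apply Observation 1. $\square$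

So uncountable point-separating $\gamma$-sets in $\widehat G$ would be uncountable $\gamma_G$-sets, and the question asks for a model where the latter exist with no uncountable $\gamma$-set available.

## 4. Strong measure zero, the Laver property, and the theorems

A set $Y$ in a metric space has strong measure zero if for every sequence of $\varepsilon_k>0$ $(k\in\omega)$ it is covered by sets $I_k$ of diameter less than $\varepsilon_k$. In $\mathbb R$ one may take the $I_k$ to be open intervals of length less than $\varepsilon_k$, since a set of diameter $d<\varepsilon$ lies in an open interval of length between $d$ and $\varepsilon$. Every countable set has strong measure zero. The Borel Conjecture is the statement that every strong measure zero set of reals is countable.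

**Lemma 2 (Gerlits–Nagy).** Every $\gamma$-set of reals has strong measure zero.

*Proof.* A finite set has strong measure zero, so let $X$ be an infinite $\gamma$-set. Let $\varepsilon_k>0$ and let $z_n\in X$ $(n\ge1)$ be distinct. Partition $\omega$ into consecutive blocks $K_1,K_2,\dots$ with $|K_n|=n$. Let $\mathcal U_n$ be the family of all sets $\bigl(X\cap\bigcup_{k\in K_n}I_k\bigr)\setminus\{z_n\}$ with each $I_k$ an open interval of length less than $\varepsilon_k$. Given a finite $F\subseteq X$, choose $n\ge|F|$ with $z_n\notin F$. The $n$ intervals available in block $K_n$ suffice to cover $F$, so a member of $\mathcal U_n$ contains $F$. By Lemma 1 there are $n_0<n_1<\cdots$ and $V_j\in\mathcal U_{n_j}$ such that every point of $X$ is in all but finitely many $V_j$; in particular $X\subseteq\bigcup_jV_j$. Each $V_j$ is covered by intervals $I_k$, $k\in K_{n_j}$, of length less than $\varepsilon_k$, and different $j$ use disjoint blocks. For the unused $k$ choose $I_k$ arbitrarily. $\square$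

Hence, under the Borel Conjecture every $\gamma$-set is countable. The model we use is Laver's, and the only other feature of it that we need is the following.

**Definition (Laver property).** Let $V\subseteq W$ be transitive models of ZFC. $W$ has the Laver property over $V$ if for every sequence $\langle\Phi_m:m\in\omega\rangle\in V$ of finite sets and every $g\in W$ with $g(m)\in\Phi_m$ for all $m$, there is $\sigma\in V$ with $\sigma(m)\subseteq\Phi_m$, $|\sigma(m)|\le2^m$ and $g(m)\in\sigma(m)$ for all $m$.

In words: a new function bounded by finite sets of $V$ is captured by few guesses from $V$. Two examples. First, $V$ has the Laver property over itself, with $\sigma(m)=\{g(m)\}$. Second, an extension of $V$ by a generic $g\in\prod_m\Phi_m$, where $|\Phi_m|=2^m+1$ and conditions are finite partial functions, does not have it. Given $\sigma\in V$ as above and a condition $p$, pick $m\notin\mathrm{dom}(p)$ and extend $p$ by a value at $m$ in $\Phi_m\setminus\sigma(m)\neq\emptyset$. So densely many conditions force $g(m)\notin\sigma(m)$ for some $m$.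

**Cited facts.** Let $V\models$ ZFC+GCH, let $P_{\omega_2}$ be the countable support iteration of Laver forcing of length $\omega_2$, and let $W=V[G_{\omega_2}]$ (the Laver model).

1. $P_{\omega_2}$ is proper, so $\omega_1^W=\omega_1^V$.
2. $W$ has the Laver property over $V$: Laver forcing has the Laver property, and the property is preserved by countable support iterations of proper forcings.
3. In $W$ the Borel Conjecture holds.

For these see R. Laver, *On the consistency of Borel's conjecture*, Acta Math. 137 (1976), and T. Bartoszyński and H. Judah, *Set Theory: On the Structure of the Real Line* (1995), Sections 6.3, 7.3, 8.3.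

**Theorem A.** Assume CH in $V$ and let $G=\bigoplus_\omega\mathbb Z/2$. There is in $V$ an uncountable $X\subseteq\widehat G$ which is a $\gamma_G$-set in every $W\supseteq V$ with $\omega_1^W=\omega_1^V$ having the Laver property over $V$.

**Theorem B.** If ZFC is consistent, then so is ZFC + "every $\gamma$-set is countable" + "there is an uncountable $\gamma_G$-set for $G=\bigoplus_\omega\mathbb Z/2$".

*Proof of Theorem B from Theorem A.* If ZFC is consistent, so is ZFC+GCH, so start with $V\models$ ZFC+GCH and take the Laver model $W$ over $V$. By fact 3 and Lemma 2, applied in $W$, every $\gamma$-set in $W$ is countable. By facts 1 and 2 and Theorem A, the set $X$ is a $\gamma_G$-set in $W$. In $V$ it has cardinality $\aleph_1$ or more, and $\omega_1$ is preserved, so it is still uncountable in $W$. $\square$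

Stronger statements are proved in Section 7 (a $\gamma_G$-set without strong measure zero, under CH alone) and Section 8 (every countably infinite Abelian group).

## 5. One captured sequence, and the characters it leaves out

From here to the end of Section 6, $X$ is the set built in $V$ in Section 1, $W\supseteq V$ has the same $\omega_1$ and has the Laver property over $V$, and we work in $W$. Note that the set $X$ does not change, while $W$ may contain new sets $A\subseteq G\setminus\{0\}$ to which the definition of a $\gamma_G$-set applies.

The first thing to try under CH is the usual diagonalization: list in $V$ all sets $A\subseteq G\setminus\{0\}$ in type $\omega_1$; when $A$ is reached, choose a sequence in $A$ converging at the countably many characters built so far, and make all later characters converge on it too. This stops working at a set $A\in W\setminus V$, which is on no list made in $V$. The slaloms repair this: although $A$ is new, the Laver property captures a sequence from $A$ by a slalom that is on our list.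

**Lemma 3.** Let $A\subseteq G\setminus\{0\}$ be such that every finite subset of $X$ is annihilated by some $a\in A$. For each $\delta<\omega_1$ there are $a_n\in A$ $(n\in\omega)$ and $\gamma<\omega_1$ such that

1. $a_n(m)=0$ for $m<n$;
2. for every $u\in X_\delta$, $u(a_n)=0$ for all but finitely many $n$;
3. $(a_0(m),\dots,a_m(m))\in\sigma_\gamma(m)$ for all $m$.

*Proof.* Let $X_\delta=\{u_l:l\in\omega\}$. The set $\{u_l:l<n\}\cup\bigoplus_{m<n}V_m$ is a finite subset of $X$, the second part being contained in $E$. Choose $a_n\in A$ annihilated by it. Then $v\cdot a_n(m)=0$ for all $m<n$ and $v\in V_m$, which gives item 1. Each $u_l$ annihilates $a_n$ for all $n>l$, which gives item 2. The function $g(m)=(a_0(m),\dots,a_m(m))$ takes its $m$-th value in the finite set $\Phi_m=(V_m)^{m+1}$, and $\langle\Phi_m:m\in\omega\rangle\in V$. By the Laver property there is $\sigma\in V$ with $\sigma(m)\subseteq\Phi_m$, $|\sigma(m)|\le2^m$ and $g(m)\in\sigma(m)$ for all $m$. This $\sigma$ is a slalom of $V$, so $\sigma=\sigma_\gamma$ for some $\gamma<\omega_1^V=\omega_1$. $\square$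

Is $\langle a_n\rangle$ already the sequence we want? It works at all $u\in X_\delta$ by item 2. It also works at all $x_\beta$ with $\beta>\gamma$. To see this, let $\delta'=\gamma+1\le\beta$, choose $i$ with $e_{\delta'}(i)=\gamma$, and take $n\ge\max(i,m_0(\beta,\delta'))$. In $x_\beta(a_n)=\sum_mx_\beta(m)\cdot a_n(m)$ the terms with $m<n$ vanish by item 1. For $m\ge n$, the vector $a_n(m)$ is entry number $n\le m$ of a tuple in $\sigma_\gamma(m)$, and (4) gives $x_\beta(m)\cdot a_n(m)=0$.

What is missing are the characters $x_\beta$ with $\delta\le\beta\le\gamma$. They are not in $X_\delta$, and nothing in their construction refers to $\sigma_\gamma$, because (2) involves only slaloms with index less than $\beta$. Enlarging $\delta$ past $\gamma$ does not help: a new $\delta$ produces a new sequence, and with it a new $\gamma$ on which we have no bound.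

The way out is to iterate this $\omega$ times and to take one term from each of the sequences obtained. If the $k$-th sequence $\langle a^k_n:n\in\omega\rangle$ is chosen for $\beta_k$ and captured by $\sigma_{\gamma_k}$ with $\gamma_k<\beta_{k+1}$, then all indices $\gamma_k$ lie below $\delta=\sup_k\beta_k$, and no gap remains between $X_\delta=\bigcup_k X_{\beta_k}$ and the $x_\beta$ with $\beta\ge\delta$. Two features of Section 1 are there to make this work.

First, which term $a^k_{j(k)}$ we use will be decided only after $\delta$, hence after all the $\gamma_k$, are known. So each slalom must capture an entire sequence in advance. This is why its level $m$ holds tuples $(a_0(m),\dots,a_m(m))$; entries $n>m$ are not needed, by item 1 of Lemma 3.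

Second, one choice of the function $j$ must serve all $x_\beta$, $\beta\ge\delta$. Suppose we had used a single enumeration of the ordinals below each $\beta$. Then the place of $\gamma_k$ in it would depend on $\beta$ and $k$ together, and $j$ would have to exceed, from some $k$ on, an uncountable family of functions of $k$, which nothing we assume allows. With the double indexing, the place $i_k$ of $\gamma_k$ is read off from $e_\delta$ and does not depend on $\beta$, while $\beta$ contributes only the single number $m_0(\beta,\delta)$.

## 6. Closing off below a limit $\delta$: proof of Theorem A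

Let $A\subseteq G\setminus\{0\}$ cluster at $0$ over $X$, that is, every finite $F\subseteq X$ is annihilated by some $a\in A$. By Observation 1 it suffices to find $b_k\in A$ such that for each $x\in X$, $x(b_k)=0$ for all but finitely many $k$.

**Step 1: closing off.** This step produces a $\delta$ below which all the capturing slaloms are indexed. Let $\beta_0=0$. Given $\beta_k$, apply Lemma 3 to $\delta=\beta_k$ to obtain a sequence $\langle a^k_n:n\in\omega\rangle$ and an index $\gamma_k$, and put
$$\beta_{k+1}=\max(\beta_k,\gamma_k)+1 .$$
Let $\delta=\sup_k\beta_k$. The $\beta_k$ are strictly increasing countable ordinals, so $0<\delta<\omega_1$; here $\omega_1$ is the same in $V$ and $W$, so $e_\delta$, $x_\beta$ and $\sigma_\gamma$ are defined for all the ordinals we meet. Moreover $\gamma_k<\beta_{k+1}\le\delta$ for all $k$, and $X_\delta=\bigcup_kX_{\beta_k}$, an increasing union.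

**Step 2: selecting one term from each sequence.** We must go far enough along the $k$-th sequence to serve finitely many old characters and to pass the place of $\gamma_k$ in $e_\delta$. Since $e_\delta$ maps onto $\delta$, choose $i_k$ with $e_\delta(i_k)=\gamma_k$. Enumerate $X_\delta=\{u_l:l\in\omega\}$. By item 2 of Lemma 3, each of the finitely many $u_l$ with $l\le k$ and $u_l\in X_{\beta_k}$ annihilates $a^k_n$ for all large $n$. So there is
$$j(k)\ge\max(k,i_k)\quad\text{with}\quad u_l(a^k_{j(k)})=0\ \text{ for all } l\le k\text{ with }u_l\in X_{\beta_k}.$$
Put $b_k=a^k_{j(k)}\in A$.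

**Step 3: the characters in $X_\delta$.** Let $x=u_l\in X_\delta$. There is $k_0$ with $u_l\in X_{\beta_k}$ for all $k\ge k_0$. For $k\ge\max(l,k_0)$ the choice of $j(k)$ gives $x(b_k)=0$.

**Step 4: the characters $x_\beta$ with $\beta\ge\delta$.** These are all the remaining elements of $X$. Let $k\ge m_0(\beta,\delta)$; we show that
$$x_\beta(b_k)=\sum_mx_\beta(m)\cdot a^k_{j(k)}(m)=0$$
by showing that every term vanishes.

If $m<j(k)$, then $a^k_{j(k)}(m)=0$ by item 1 of Lemma 3.

If $m\ge j(k)$, then $m\ge j(k)\ge k\ge m_0(\beta,\delta)$ and $i_k\le j(k)\le m$. By item 3 of Lemma 3,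
$$(a^k_0(m),\dots,a^k_m(m))\in\sigma_{\gamma_k}(m)=\sigma_{e_\delta(i_k)}(m),$$
and $a^k_{j(k)}(m)$ is the entry $n=j(k)\le m$ of this tuple. Now (4), with $i=i_k$, gives $x_\beta(m)\cdot a^k_{j(k)}(m)=0$.

So for every $x\in X$ we have $x(b_k)=0$ for all but finitely many $k$, and Observation 1 finishes the proof of Theorem A, since $X\in V$ is uncountable by Section 1. $\blacksquare$

## 7. Condition (3) and strong measure zero under CH

So far (3) served only to make $X$ uncountable. It does more.

**Theorem C (CH).** For $G=\bigoplus_\omega\mathbb Z/2$ there is a $\gamma_G$-set which does not have strong measure zero; in particular it is not a $\gamma$-set.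

The statement does not depend on the metric chosen on $\widehat G$. If $d,d'$ are compatible metrics on a compact space, the identity map is uniformly continuous from $d$ to $d'$, so for each $\varepsilon>0$ there is $\eta>0$ such that sets of $d$-diameter less than $\eta$ have $d'$-diameter less than $\varepsilon$. Hence strong measure zero for $d$ implies strong measure zero for $d'$.

*Proof.* Let $X$ be the set of Section 1. Since $V$ has the Laver property over itself, Theorem A with $W=V$ shows that $X$ is a $\gamma_G$-set.

**Step 1: $X$ is not of strong measure zero.** Use the metric $d(x,y)=2^{-\min\{i:x(i)\ne y(i)\}}$ for $x\ne y$ on $\widehat G=\prod_mV_m$. A set of diameter less than $2^{-m}$ consists of points that agree on all coordinates $i\le m$, so it is contained in a set $[s]=\{x:x(i)=s(i)\text{ for }i\le m\}$ with $s\in\prod_{i\le m}V_i$. If $X$ had strong measure zero, then applying the definition with $\varepsilon_m=2^{-m}$ would give $s_m\in\prod_{i\le m}V_i$ $(m\in\omega)$ with $X\subseteq\bigcup_m[s_m]$. Let $t(m)=s_m(m)$ and choose $\beta$ with $t=t^\beta$. By (3), $x_\beta(m)\ne s_m(m)$, hence $x_\beta\notin[s_m]$, for every $m$.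 This is a contradiction.

**Step 2: $X$ is not a $\gamma$-set.** The product $\prod_mV_m$ of finite discrete spaces with at least two points is homeomorphic to the Cantor set $C\subseteq\mathbb R$; let $h:\widehat G\to C$ be a homeomorphism. If $X$ were a $\gamma$-set, so would be $h[X]\subseteq\mathbb R$, and by Lemma 2 it would have strong measure zero in the usual metric. Transporting that metric back by $h$ gives a compatible metric on $\widehat G$ for which $X$ has strong measure zero, contrary to Step 1 and the independence of the metric. $\square$

## 8. Pigeonhole in place of linear algebra: all countable Abelian groups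

**Theorem D.** Assume CH in $V$ and let $G\in V$ be any countably infinite Abelian group. There is in $V$ an uncountable $X\subseteq\widehat G$ which is a $\gamma_G$-set in every $W\supseteq V$ with $\omega_1^W=\omega_1^V$ having the Laver property over $V$.

**Theorem E.** In the Laver model over a ground model of GCH, the Borel Conjecture holds (so every $\gamma$-set is countable), and for every countably infinite Abelian group $G$ there is an uncountable $\gamma_G$-set.

A general $G$ has no coordinates $a(m)$ in finite spaces, and $x(a)$ may be any element of $\mathbb T$. For instance, for $G=\mathbb Z$ we have $\widehat G=\mathbb T$ with $x(a)=ax$. We replace "the $m$-th coordinate of $a$" by the approximate values of $a$ at a finite set $R_m$ of small characters, and "solve linear equations" by "find two elements of $R_m$ that the guesses do not distinguish".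

### 8.1. The construction in $V$

**Step 1: small finite sets of characters.** This step provides the building blocks from which the $x_\beta$ are summed. Since $G$ is countable, $\widehat G$ is a closed subgroup of the compact metrizable group $\mathbb T^G$, so it is compact and metrizable. It is infinite: by Pontryagin duality $G$ is the dual of $\widehat G$, and the dual of a finite group is finite. It has no isolated points, since otherwise by translation all points would be isolated and a compact discrete space is finite. Hence every neighborhood of $0$ in $\widehat G$ is infinite.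

Let $G=\{g_i:i\in\omega\}$ and put
$$N_m=(m+1)^3\,2^m,\qquad O_m=\{x\in\widehat G:\|x(g_i)\|<2^{-m-1}\text{ for }i\le m\}.$$
$O_m$ is a neighborhood of $0$. Choose a finite $R_m\subseteq O_m$ with
$$|R_m|>2^{mN_m}, \tag{5}$$
and let $Q_m=\{r-r':r,r'\in R_m\}$, a finite set containing $0$. For $q\in Q_m$ and $i\le m$ we have $\|q(g_i)\|<2\cdot2^{-m-1}=2^{-m}$. So, if $q_m\in Q_m$ for all $m$ and $g=g_i$, then $\|q_m(g)\|<2^{-m}$ for all $m\ge i$. The series $\sum_mq_m(g)$ therefore converges absolutely in the complete group $\mathbb T$. Its sum is a homomorphism in $g$, as a pointwise limit of homomorphisms. This defines $\sum_mq_m\in\widehat G$, and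
$$\Bigl\|\sum_mq_m(g)\Bigr\|\le\sum_m\|q_m(g)\|. \tag{6}$$

**Step 2: slaloms for approximate values.** Partition $\mathbb T$ into $2^m$ half-open arcs of length $2^{-m}$, and let $[t]_m\in\{0,\dots,2^m-1\}$ be the index of the arc containing $t$. If $[t]_m=[t']_m$, then $\|t-t'\|<2^{-m}$. Let $\Phi_m$ be the finite set of functions
$$\varphi:\{0,\dots,m\}\times R_m\to\{0,\dots,2^m-1\}.$$
A slalom is now a function $\sigma$ with $\sigma(m)\subseteq\Phi_m$ and $|\sigma(m)|\le2^m$ for all $m$. By CH, enumerate all slaloms as $\langle\sigma_\gamma:\gamma<\omega_1\rangle$, and fix $e_\delta$, $\delta^\beta_l$ and $m_0(\beta,\delta)=\min\{l:\delta^\beta_l=\delta\}$ exactly as in Section 1. The intended use is that $\varphi(n,r)$ is a guess for $[r(a_n)]_m$. For $G=\mathbb Z$ and $m=1$, such a guess says in which of two half-circles $ra_n$ lies, for $n\le 1$ and $r\in R_1$, and (5) asks for more than $2^{16}$ elements of $R_1$.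

**Step 3: nonzero differences that the guesses do not see.** This is the replacement for (2). Let $0<\beta<\omega_1$ and $m\in\omega$. The pairs $(\varphi,n)$ with $n\le m$ and $\varphi\in\sigma_{e_{\delta^\beta_l}(i)}(m)$ for some $l,i\le m$ number at most $(m+1)^2\cdot2^m\cdot(m+1)=N_m$. Send $r\in R_m$ to the list of the values $\varphi(n,r)$ over all these pairs. At most $(2^m)^{N_m}=2^{mN_m}$ lists are possible, so by (5) there are distinct $r,r'\in R_m$ with
$$\varphi(n,r)=\varphi(n,r')\quad\text{for all these pairs }(\varphi,n).$$
Put $p^\beta_m=r-r'\ne0$. For $\beta=0$ let $p^0_m$ be any nonzero element of $Q_m$, which exists because $|R_m|\ge2$.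

**Step 4: uncountably many subsums.** To make the $x_\beta$ distinct, we show that for each $\beta$ there are uncountably many characters of the form $s_I=\sum_{m\in I}p^\beta_m$, $I\subseteq\omega$. These sums are defined by Step 1, with $q_m=0$ for $m\notin I$. Pick $m_0<m_1<\cdots$ and $h_i\in G$ recursively such that
$$p^\beta_{m_i}(h_i)\ne0,\qquad \sum_{m\ge m_{i+1}}\|p^\beta_m(h_i)\|<\|p^\beta_{m_i}(h_i)\|. \tag{7}$$
Given $m_i$, an $h_i$ exists because $p^\beta_{m_i}\ne0$, and then $m_{i+1}>m_i$ exists because $\sum_m\|p^\beta_m(h_i)\|<\infty$. Let $I\ne J$ be subsets of $\{m_i:i\in\omega\}$, and let $m_i$ be the least element of exactly one of them. Then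
$$(s_I-s_J)(h_i)=\pm p^\beta_{m_i}(h_i)+\rho,$$
where $\rho$ is a sum of terms $\pm p^\beta_m(h_i)$ over some $m\ge m_{i+1}$, so $\|\rho\|<\|p^\beta_{m_i}(h_i)\|$ by (7). If the left side were $0$, we would have $\|\rho\|=\|p^\beta_{m_i}(h_i)\|$. So $s_I\ne s_J$. As $\{m_i:i\in\omega\}$ has uncountably many subsets, there are uncountably many $s_I$.

**Step 5: the set $X$.** By recursion on $\beta<\omega_1$ choose $I_\beta\subseteq\omega$ such that
$$x_\beta:=\sum_{m\in I_\beta}p^\beta_m\notin\{x_\alpha:\alpha<\beta\},$$
which is possible because the set on the right is countable. Write $x_\beta=\sum_mq^\beta_m$, where $q^\beta_m=p^\beta_m$ for $m\in I_\beta$ and $q^\beta_m=0$ otherwise. In all cases $q^\beta_m\in Q_m$. Characters separate the points of $G$ and $G$ is countable, so there is a countable $E\subseteq\widehat G$ that separates the points of $G$ and contains $\bigcup_mQ_m$. Put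
$$X=E\cup\{x_\beta:\beta<\omega_1\},\qquad X_\delta=E\cup\{x_\beta:\beta<\delta\}.$$
$X$ is uncountable because the $x_\beta$ are distinct, and each $X_\delta$, $\delta<\omega_1$, is countable.

**Step 6: the property used later.** The analogue of (4) is the following. Let $0<\delta\le\beta$, $m\ge m_0(\beta,\delta)$, $i,n\le m$ and $a\in G$. Then
$$\text{some }\varphi\in\sigma_{e_\delta(i)}(m)\text{ has }\varphi(n,r)=[r(a)]_m\text{ for all }r\in R_m\ \Longrightarrow\ \|q^\beta_m(a)\|<2^{-m}. \tag{8}$$
If $q^\beta_m=0$ this is clear. Otherwise $q^\beta_m=p^\beta_m=r-r'$ as in Step 3. The pair $(\varphi,n)$ was among those considered there, with $l=m_0(\beta,\delta)\le m$. So $[r(a)]_m=\varphi(n,r)=\varphi(n,r')=[r'(a)]_m$, and $\|r(a)-r'(a)\|<2^{-m}$.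

### 8.2. The verification in $W$

Let $W\supseteq V$ have the same $\omega_1$ and the Laver property over $V$. Work in $W$, and let $A\subseteq G\setminus\{0\}$ cluster at $0$ over $X$.

**Step 1: captured sequences.** This is the analogue of Lemma 3. Given $\delta<\omega_1$, let $X_\delta=\{u_l:l\in\omega\}$. For each $n$, the set $\{u_l:l<n\}\cup\bigcup_{m<n}Q_m$ is a finite subset of $X$. Since $A$ clusters at $0$, we can choose $a_n\in A$ with

1. $\|q(a_n)\|<2^{-n}/(n+1)$ for all $q\in\bigcup_{m<n}Q_m$;
2. $\|u_l(a_n)\|<2^{-n}$ for $l<n$, so that $u(a_n)\to0$ for each $u\in X_\delta$.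

For each $m$ the function $(n,r)\mapsto[r(a_n)]_m$ $(n\le m,\ r\in R_m)$ belongs to $\Phi_m$, and $\langle\Phi_m:m\in\omega\rangle\in V$. By the Laver property some slalom of $V$ captures all these functions, so there is $\gamma<\omega_1$ such that

3. for every $m$, the function $(n,r)\mapsto[r(a_n)]_m$ $(n\le m,\ r\in R_m)$ belongs to $\sigma_\gamma(m)$.

**Step 2: closing off and selecting.** As in Section 6, let $\beta_0=0$; let $\langle a^k_n:n\in\omega\rangle$ and $\gamma_k$ be obtained from Step 1 for $\delta=\beta_k$; put $\beta_{k+1}=\max(\beta_k,\gamma_k)+1$ and $\delta=\sup_k\beta_k$. Then $0<\delta<\omega_1$, $\gamma_k<\delta$ for all $k$, and $X_\delta=\bigcup_kX_{\beta_k}$. Choose $i_k$ with $e_\delta(i_k)=\gamma_k$ and enumerate $X_\delta=\{u_l:l\in\omega\}$. By item 2, $u(a^k_n)\to0$ as $n\to\infty$ for each $u\in X_{\beta_k}$. So we may choose $j(k)\ge\max(k,i_k)$ with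
$$\|u_l(a^k_{j(k)})\|<2^{-k}\quad\text{whenever }l\le k\text{ and }u_l\in X_{\beta_k}.$$
Put $b_k=a^k_{j(k)}\in A$.

**Step 3: the characters in $X_\delta$.** If $x=u_l\in X_\delta$, then $x\in X_{\beta_k}$ for all large $k$, so $\|x(b_k)\|<2^{-k}$ for all large $k$, and $x(b_k)\to0$.

**Step 4: the characters $x_\beta$ with $\beta\ge\delta$.** Let $k\ge m_0(\beta,\delta)$. We estimate the terms of $x_\beta(b_k)=\sum_mq^\beta_m(b_k)$.

If $m<j(k)$, then $q^\beta_m\in Q_m$ and item 1 with $n=j(k)$ gives $\|q^\beta_m(b_k)\|<2^{-j(k)}/(j(k)+1)$. There are $j(k)$ such $m$, so together they contribute at most $2^{-j(k)}$.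

If $m\ge j(k)$, then $m\ge j(k)\ge k\ge m_0(\beta,\delta)$, $i_k\le j(k)\le m$, and $n=j(k)\le m$. By item 3 the function $\varphi:(n',r)\mapsto[r(a^k_{n'})]_m$ is in $\sigma_{\gamma_k}(m)=\sigma_{e_\delta(i_k)}(m)$, and $\varphi(j(k),r)=[r(b_k)]_m$ for all $r\in R_m$. So (8), with $i=i_k$ and $a=b_k$, gives $\|q^\beta_m(b_k)\|<2^{-m}$.

By (6),
$$\|x_\beta(b_k)\|\le\sum_{m<j(k)}\|q^\beta_m(b_k)\|+\sum_{m\ge j(k)}\|q^\beta_m(b_k)\|\le2^{-j(k)}+\sum_{m\ge j(k)}2^{-m}=3\cdot2^{-j(k)}\le3\cdot2^{-k},$$
so $x_\beta(b_k)\to0$.

Thus $x(b_k)\to0$ for every $x\in X$. By Observation 1 the set $B=\{b_k:k\in\omega\}$ is as required, and $X$ is a $\gamma_G$-set in $W$. This proves Theorem D. $\blacksquare$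

### 8.3. Groups that appear only in the Laver model

*Proof of Theorem E from Theorem D.* Let $W=V[G_{\omega_2}]$ be the Laver model over $V\models$ ZFC+GCH. By fact 3 the Borel Conjecture holds in $W$, and by Lemma 2 every $\gamma$-set in $W$ is countable.

Let $G\in W$ be a countably infinite Abelian group. The definition of a $\gamma_G$-set mentions only the values $x(a)$, so it is transported by group isomorphisms, and we may assume that the underlying set of $G$ is $\omega$. Then $G$ is coded by a real. The difficulty is that this real need not be in $V$, so Theorem D cannot be applied over $V$ itself. By standard facts on countable support iterations of proper forcings of size $\le\mathfrak c$ over GCH models (see the two works named in Section 4, and S. Shelah, *Proper and Improper Forcing*, Ch. III), the following hold: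

- the real coding $G$ lies in some $V_\alpha=V[G_\alpha]$ with $\alpha<\omega_2$;
- $V_\alpha\models$ CH;
- $W$ is obtained from $V_\alpha$ by a countable support iteration of Laver forcing, so $\omega_1^W=\omega_1^{V_\alpha}$ and $W$ has the Laver property over $V_\alpha$.

Apply Theorem D with $V_\alpha$ in place of $V$. It gives $X\in V_\alpha$, uncountable in $V_\alpha$, which is a $\gamma_G$-set in $W$. Since $\omega_1$ is preserved from $V_\alpha$ to $W$, the set $X$ is uncountable in $W$. $\blacksquare$
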